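# A composition operator none of whose restrictions is similar to its rotates

## 1. The theorem, and the conjecture it refutes

Let $\mathbf D$ be the open unit disk and $H^2=H^2(\mathbf D)$ the Hardy space, with norm $\|\cdot\|$. For analytic $\phi:\mathbf D\to\mathbf D$ the composition operator is $C_\phi f=f\circ\phi$. It is bounded on $H^2$. We write $\phi_n$ for the $n$-th iterate of $\phi$, and $r$, $r_e$ for spectral radius and essential spectral radius.

**Theorem.** Let $\lambda\in(0,1)$ and $w\in(0,\pi)$. There is an analytic $\phi:\mathbf D\to\mathbf D$ with $\phi(0)=0$, $\phi'(0)=\lambda$ (so $\phi$ is not an automorphism) and $r_e(C_\phi)\ge\lambda^{\pi/(4w)}>0$, such that: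

* **(A)** If $M\ne\{0\}$ is a closed subspace with $C_\phi M\subset M$ and $\alpha\in\mathbb C\setminus\{1\}$, then $C_\phi|_M$ is not similar to $\alpha C_\phi|_M$.
* **(B)** If $M\ne\{0\}$ is closed and invariant, $|\alpha|=1$, and $S:M\to H^2$ is bounded and bounded below with $SC_\phi|_M=\alpha C_\phi S$, then $\alpha=1$.
* **(C)** (A) and (B) also hold for every iterate $\phi_p$, $p\ge1$, in place of $\phi$.

Here is what this answers. Say that an operator $T$ is *similar to rotates of itself* if $T$ is similar to $e^{i\theta}T$ for every real $\theta$; operators $A,B$ are similar if $SA=BS$ for some bounded invertible $S$. The paper "Circular Symmetry of Spectra of Composition Operators" (http://www.pphmj.com/article.php?act=art_download&art_id=4418) is the source of the following conjecture of Cowen and MacCluer: *if $\phi$ has a fixed point in $\mathbf D$ and $r_e(C_\phi)>0$, then there is an invariant subspace for $C_\phi$ on which the restriction of $C_\phi$ is similar to rotates of itself.* The invariant subspace is a nonzero closed $M$ with $C_\phi M\subset M$.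 To exclude degenerate cases one assumes that $\phi$ is not an automorphism. Part (A) says that the conjecture is false, and that it fails for every nonzero invariant subspace and for every single $\theta\notin2\pi\mathbb Z$.

Part (B) is stronger than a statement about similarity on $M$. The map $S$ may carry $M$ onto a different invariant subspace: $SM$ is closed, and $\alpha C_\phi SM=SC_\phi M\subset SM$. So (B) also excludes that $C_\phi|_M$ is similar to $\alpha C_\phi|_{M'}$ for some other invariant $M'$, when $|\alpha|=1$, $\alpha\ne1$. The angle $w$ is a free parameter: $w=\pi/2$ gives $r_e\ge\lambda^{1/2}$, and letting $w$ approach $\pi$ brings the exponent as close to $\frac14$ as we like.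

We recall the facts used throughout. Let $\mathsf m$ be normalized Lebesgue measure on $\partial\mathbf D$.

* (H1) Each $f\in H^2$ has radial limits $f^*$ a.e., and $\|f\|^2=\int|f^*|^2d\mathsf m$. If $f\not\equiv0$ then $f^*\ne0$ a.e. In particular this applies to bounded analytic functions.
* (H2) $|f(z)|\le\|f\|(1-|z|^2)^{-1/2}$. Put $H_m=z^mH^2$ for $m\ge0$. If $f\in H_m$, then $f=z^mf_1$ with $\|f_1\|=\|f\|$. If $\phi(0)=0$, then $C_\phi H_m\subset H_m$.
* (H3) If $\phi(0)=0$ then $\|C_\phi\|\le1$ (Littlewood). For $f\in H^2$, the Poisson integral of $|f^*|^2$ is the least harmonic majorant of $|f|^2$. (It is below any harmonic majorant $U$: $U(\rho z)$ dominates the Poisson integral of $|f^*_\rho|^2$ with $f_\rho(z)=f(\rho z)$, and $f_\rho\to f^*$ in $L^2$ as $\rho\to1$.)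
* (H4) $r_e(T)$ is the spectral radius of $T$ modulo compact operators. It does not change if $T$ is changed by a compact operator. If $|\xi|>r_e(T)$, then $T-\xi$ is Fredholm, and its index is $0$, because the index is constant on $\{|\xi|>r_e(T)\}$ and is $0$ for large $|\xi|$.

For example, a compact operator has $r_e=0$. An isometry $V$ of an infinite-dimensional space has $r_e=1$: for an orthonormal sequence $(x_j)$ and a compact $K$ we have $Kx_j\to0$, so $\|V^n-K\|\ge1$ for all $n$ and $K$.

## 2. Two extremes: $\lambda z$ and inner functions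

Take $\phi(z)=\lambda z$. Then $C_\phi z^k=\lambda^kz^k$, so $C_\phi$ is compact and $r_e=0$. On the invariant line spanned by $z^m$ the operator is the scalar $\lambda^m$, which is not similar to any rotate other than itself. So without $r_e>0$ one should not expect rotational symmetry.

Now let $\phi$ be an inner function with $\phi(0)=0$ which is not a rotation, for instance $\phi(z)=z\,\frac{z+\lambda}{1+\lambda z}$, with $\phi'(0)=\lambda$. For $j\ge k$ we have $\langle\phi^j,\phi^k\rangle=\int(\phi^*)^{j-k}d\mathsf m=\phi(0)^{j-k}$, so the powers of $\phi$ are orthonormal and $C_\phi$ is an isometry; hence $r_e(C_\phi)=1$. Let $V=C_\phi|_{H_1}$. If $f\in\bigcap_nV^nH_1$, write $f=g_n\circ\phi_n$ with $g_n\in H_1$, $\|g_n\|=\|f\|$. By (H2), $|f(z)|\le|\phi_n(z)|(1-|\phi_n(z)|^2)^{-1/2}\|f\|$, and $\phi_n(z)\to0$ by the Schwarz lemma. So $f=0$. By the Wold decomposition $V$ is unitarily equivalent to the unilateral shift $(x_0,x_1,\dots)\mapsto(0,x_0,x_1,\dots)$ on $\ell^2(E)$, where $E=H_1\ominus VH_1\ne\{0\}$. The unitary $(x_n)\mapsto(e^{in\theta}x_n)$ conjugates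 the shift to $e^{i\theta}$ times itself. So for inner $\phi$ the conjecture is true, with $M=H_1$.

The two examples differ in how much of a function survives under iteration. Write $T=C_\phi$. For $\phi=\lambda z$,
$$\|T^N|_{H_{m+1}}\|=\lambda^{N(m+1)}=\lambda^N\|\phi_N^m\|,$$
so $T^Nf$ is soon governed by the leading Taylor coefficient of $f$. For inner $\phi$, $\|T^N|_{H_{m+1}}\|=1=\|\phi_N^m\|$, and the leading coefficient has no privilege. A counterexample should have $r_e>0$, as inner functions do, and yet be dominated by leading coefficients, as $\lambda z$ is. It suffices that it be dominated along a sequence of times.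

## 3. Operators that see only the leading coefficient

**Proposition 1.** Let $\phi(0)=0$, $\lambda=\phi'(0)$, $0<|\lambda|<1$. Suppose there are $N_i\to\infty$ with
$$\|T^{N_i}|_{H_{m+1}}\|=o(\|\phi_{N_i}^m\|)\quad(i\to\infty)\qquad\text{for every }m\ge0. \tag{1}$$
Then (B) and (A) hold for $\phi$.

*Proof.* **Step 1: (1) makes leading coefficients visible.** Let $f=cz^m+O(z^{m+1})\in H^2$. Then $T^Nf=c\,\phi_N^m+T^N(f-cz^m)$ with $f-cz^m\in H_{m+1}$, so
$$\|T^{N_i}f\|=(|c|+o(1))\,\|\phi_{N_i}^m\|. \tag{2}$$
Also, for $m'>m$ the function $z^{m'}$ lies in $H_{m+1}$, so $\|\phi_{N_i}^{m'}\|=o(\|\phi_{N_i}^m\|)$. All these norms are positive, since $\phi_N'(0)=\lambda^N\ne0$.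

**Step 2: an intertwiner preserves the order of vanishing.** Let $S$ be as in (B), $0\ne f\in M$, and $g=Sf\ne0$. Write $f=cz^m+\cdots$, $g=c'z^{m'}+\cdots$ with $cc'\ne0$. From $ST=\alpha TS$ on $M$ we get $ST^Nf=\alpha^NT^Ng$. Since $|\alpha|=1$ and $S$ is bounded and bounded below, $\|T^Nf\|$ and $\|T^Ng\|$ are comparable uniformly in $N$. By (2) they are, along $N_i$, comparable to $\|\phi_{N_i}^m\|$ and $\|\phi_{N_i}^{m'}\|$. By Step 1 this forces $m=m'$.

**Step 3: cancel the leading coefficient on one side only.** Put $v=(T-\lambda^m)f\in M$. The $z^m$-coefficient of $Tf$ is $c\lambda^m$, so $v\in H_{m+1}$. On the other side,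
$$y=Sv=(\alpha T-\lambda^m)g=c'(\alpha-1)\lambda^mz^m+O(z^{m+1}),\qquad ST^Nv=\alpha^NT^Ny.$$
Along $N=N_i$ we have $\|ST^Nv\|\le\|S\|\,\|T^Nv\|=o(\|\phi_N^m\|)$ by (1), while the decomposition of Step 1 applied to $y$ gives $\|T^Ny\|=(|c'(\alpha-1)\lambda^m|+o(1))\|\phi_N^m\|$. Hence $\alpha=1$, which is (B).

**Step 4: similarity forces $|\alpha|=1$.** Let $A=C_\phi|_M$ be similar to $\alpha A$. Let $m$ be the minimal order of vanishing at $0$ among nonzero elements of $M$, and $\ell(f)$ the $z^m$-coefficient of $f\in M$. Then $\ell$ is a nonzero bounded functional and $\ell\circ A=\lambda^m\ell$, so $\lambda^m\in\sigma(A)$ and $r(A)>0$. From $r(A)=|\alpha|r(A)$ we get $|\alpha|=1$. The similarity $M\to M\subset H^2$ is an $S$ as in (B), so $\alpha=1$. $\square$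

The task is now to find $\phi$ with $r_e(C_\phi)>0$ and (1).

## 4. Exit distributions and the norms of $T^N$

We build $\phi$ from a surface on which it becomes multiplication by $\lambda$. Fix $\lambda=e^{-L}$, $\Lambda=e^L$, $L>0$. Suppose we have:

* (X1) a simply connected Riemann surface $X$ and a nonconstant holomorphic $u:X\to\mathbb C$ omitting an open disc $B(-\Lambda,\eta)$, such that $u$ maps the *core* $\{p\in X:|u(p)|<1\}$ bijectively onto the unit disc; $o$ is the core point with $u(o)=0$;
* (X2) a holomorphic $F:X\to X$ with $u\circ F=\lambda u$.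

The function $1/(u+\Lambda)$ is bounded and nonconstant on $X$, so by uniformization there is a conformal bijection $R:\mathbf D\to X$ with $R(0)=o$. Set
$$\sigma=u\circ R,\qquad\phi=R^{-1}\circ F\circ R,\qquad\text{so}\quad\sigma\circ\phi=\lambda\sigma .$$
The point $F(o)$ has $u$-value $0$, so it lies in the core and equals $o$; hence $\phi(0)=0$. Since $u$ is injective on the core, $\sigma'(0)\ne0$, and differentiating $\sigma\circ\phi=\lambda\sigma$ at $0$ gives $\phi'(0)=\lambda$. Since $1/(\sigma+\Lambda)$ is bounded and not identically $0$, its radial limits are nonzero a.e., so $\sigma$ has finite radial limits $\sigma^*$ a.e.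

Let $\psi:\{|t|<1\}\to\mathbf D$ be $R^{-1}$ composed with the inverse of $u|_{\rm core}$. It is univalent, with $\psi(0)=0$. If $|\sigma(z)|<\Lambda^N$, then $u(F^N(R(z)))=\lambda^N\sigma(z)$ lies in the unit disc, so $F^N(R(z))$ lies in the core, and
$$\phi_N(z)=\psi(\lambda^N\sigma(z))\qquad\text{whenever }|\sigma(z)|<\Lambda^N. \tag{3}$$
By the Schwarz lemma and Koebe's growth theorem $|\psi(t)|\ge|\psi'(0)||t|/(1+|t|)^2$, with $b=|\psi'(0)|/4$,
$$b|t|\le|\psi(t)|\le|t|\qquad(|t|<1). \tag{4}$$

So $\phi_N$ is small where $\sigma$ is small compared with $\Lambda^N$, and $\|T^N\|$ is a matter of how large $\sigma$ gets. We measure this with Brownian motion $B_t$ from $0$ in $\mathbf D$, with exit time $\tau$. Its image under $R$ is, up to time change, Brownian motion on $X$ from $o$ up to its lifetime. Let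
$$\Pi(r)=P_0(\exists\,t<\tau:\ |\sigma(B_t)|=r).$$

**Lemma 2.** Let $0<s\le\frac12$, $N\ge1$, $m\ge0$. Then
$$\|T^N|_{H_{m+1}}\|^2\le4s^2\|\phi_N^m\|^2+2\,\Pi(s\Lambda^N/2), \tag{5}$$
$$\|\phi_N^m\|^2\ge b^{2m}\int_{\{|\sigma^*|<s\Lambda^N\}}|\lambda^N\sigma^*|^{2m}\,d\mathsf m. \tag{6}$$

*Proof.* Let $E_1=\{|\sigma^*|<s\Lambda^N\}$ and let $E_2$ be its complement.

**Step 1: the part $E_1$, where (3) applies on the boundary.** At a.e. point of $E_1$, (3) holds near the end of the radius, so $\phi_N^*=\psi(\lambda^N\sigma^*)$, and (4) gives $b|\lambda^N\sigma^*|\le|\phi_N^*|\le s\le\frac12$. This yields (6). Let $f\in H_{m+1}$, $\|f\|=1$. For $|z|\le\frac12$, (H2) gives $|f(z)|\le|z|^{m+1}(1-|z|^2)^{-1/2}\le2|z|^{m+1}$. Hence on $E_1$, $|(f\circ\phi_N)^*|^2\le4|\phi_N^*|^{2m+2}\le4s^2|\phi_N^*|^{2m}$, and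
$$\int_{E_1}|(f\circ\phi_N)^*|^2d\mathsf m\le4s^2\|\phi_N^m\|^2 .$$

**Step 2: a harmonic function that carries the part $E_2$.** Let $h$ be the Poisson integral of $|f^*|^2$, so $h(0)=1$ and $|f\circ\phi_N|^2\le h\circ\phi_N$. By (H3) the Poisson integral of $|(f\circ\phi_N)^*|^2$ is $\le h\circ\phi_N$. Let $v$ be the Poisson integral of $V=1_{E_2}|(f\circ\phi_N)^*|^2$. Then $0\le v\le h\circ\phi_N$ and $v(0)=\int_{E_2}|(f\circ\phi_N)^*|^2d\mathsf m$. We must show $v(0)\le2\Pi(r)$ with $r=s\Lambda^N/2$.

**Step 3: stop at level $r$.** Let $\tau_0\le\tau$ be the first time with $|\sigma(B_t)|=r$, and $\tau_0=\tau$ if there is none. Since $\sigma(0)=0$, for $t\le\tau_0$, $t<\tau$ we have $|\sigma(B_t)|\le r<\Lambda^N$, so (3) and (4) give $|\phi_N(B_t)|\le s/2\le\frac14$, and by Harnack $v(B_t)\le\frac{1+1/4}{1-1/4}h(0)\le2$. Let $\tau_k$ be the exit time from $\{|z|<1-\frac1k\}$, $k\ge2$. Then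
$$v(0)=E[v(B_{\tau_0\wedge\tau_k})],\qquad 0\le v(B_{\tau_0\wedge\tau_k})\le2 .$$

**Step 4: let $k\to\infty$.** On $\{\tau_0<\tau\}$ the integrand is eventually $v(B_{\tau_0})\le2$. On $\{\tau_0=\tau\}$ it is $v(B_{\tau_k})$. By the strong Markov property $v(B_{\tau_k})=E[V(B_\tau)\,|\,\mathcal F_{\tau_k}]$, which converges a.s. to $V(B_\tau)$ by Lévy's upward theorem, because $B_\tau=\lim B_{\tau_k}$. In the same way $1/(\sigma+\Lambda)$ along $B_{\tau_k}$ converges a.s. to its boundary value at $B_\tau$, which is a.s. nonzero, so
$$\sigma(B_{\tau_k})\to\sigma^*(B_\tau)\quad\text{a.s.}$$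
On $\{\tau_0=\tau\}$ this gives $|\sigma^*(B_\tau)|\le r<s\Lambda^N$, i.e. $B_\tau\notin E_2$ and $V(B_\tau)=0$. By dominated convergence $v(0)=E[v(B_{\tau_0});\tau_0<\tau]\le2\Pi(r)$. $\square$

Step 4 also shows, for later use, that $\mathsf m\{|\sigma^*|>r\}\le\Pi(r)$: the values $\sigma(B_{\tau_k})$ start near $0$ and converge to $\sigma^*(B_\tau)$, and $B_\tau$ has law $\mathsf m$.

**Proposition 3.** Suppose there are integers $n_i\to\infty$ with $\Pi(\Lambda^{n_i+1})>0$ and
$$q_i:=\frac{P_i}{\Pi(\Lambda^{n_i+1})}\to\infty,\qquad P_i:=\mathsf m\{\Lambda^{n_i-1}\le|\sigma^*|\le\Lambda^{n_i}\}. \tag{7}$$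
Then (1) holds with $N_i=n_i+k_i$ for any integers $k_i\to\infty$ with $k_i=o(\log q_i)$.

*Proof.* Take $s=2\Lambda^{1-k_i}$, which is $\le\frac12$ for large $i$. Then $s\Lambda^{N_i}=2\Lambda^{n_i+1}$. On the set defining $P_i$ we have $|\sigma^*|<s\Lambda^{N_i}$ and $|\lambda^{N_i}\sigma^*|\ge\Lambda^{n_i-1-N_i}=\Lambda^{-(k_i+1)}$, so (6) gives $\|\phi_{N_i}^m\|^2\ge b^{2m}\Lambda^{-2m(k_i+1)}P_i$. Dividing (5) by this, and using $\Pi(s\Lambda^{N_i}/2)=\Pi(\Lambda^{n_i+1})=P_i/q_i$,
$$\frac{\|T^{N_i}|_{H_{m+1}}\|^2}{\|\phi_{N_i}^m\|^2}\le16\Lambda^{2-2k_i}+\frac{2\Lambda^{2m(k_i+1)}}{b^{2m}q_i}\to0 .\qquad\square$$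

In words, (7) asks that Brownian motion on $X$ be much more likely to end just below height $\Lambda^{n_i}$ than to pass the height $\Lambda^{n_i+1}$.

## 5. Green functions, cross-cuts and sides of strips

Put $\omega=w/L$ and $\gamma=\pi/(2\omega)=\pi L/(2w)$. We use the coordinate $\zeta=x+iy$ with $u=e^{L\zeta}$, so that $|u|=\Lambda^x$, and the sector $|\arg u|<w$ is the strip $|y|<\omega$. The function $\cos\gamma y$ vanishes on its sides. From here on $C,c>0$ are constants depending only on $L,w$; their values may change.

Let $D$ be a simply connected Riemann surface with base point $o$ that carries a nonconstant bounded holomorphic function, and let $R_D:\mathbf D\to D$ be conformal with $R_D(0)=o$. The Green function with pole $o$ is $g_D=-\log|R_D^{-1}|$. It tends to $0$ as the point leaves every compact subset of $D$. Brownian motion on $D$ (the image of Brownian motion in $\mathbf D$) leaves every compact subset at its lifetime.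

(G1) If $D\subset D'$, with the same $o$, then $g_D\le g_{D'}$: apply the Schwarz lemma to $R_{D'}^{-1}\circ R_D$.

(G2) Let $\kappa\subset D$ be a relatively closed arc, $o\notin\kappa$, and $U$ a component of $D\setminus\kappa$ with $o\notin U$. Then
$$g_D(z)=E_z[\,g_D;\ \text{exit via }\kappa\,]\qquad(z\in U). \tag{8}$$
Indeed $U$ stays away from $o$, so $g_D$ is bounded on $U$ and $g_D(B_t)$, stopped on $\kappa$, is a bounded martingale; if the path does not hit $\kappa$, it leaves all compact sets and the limit is $0$.

**Definition.** Let $P\subset D$ be open, with $\zeta$ as a coordinate identifying it with a plane region, and let $\beta$ be an open straight segment in the boundary of that region such that $P$ contains a half-disc at each point of $\beta$, on one fixed side of $\beta$. Call $\beta$ *free* for $D$ if every sequence in $P$ converging in the $\zeta$-plane to a point of $\beta$ leaves every compact subset of $D$.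

For example, if $D=\mathbf D\cap\{\operatorname{Im}\zeta>0\}$, then the segment $(-1,1)$ is free for $D$; for $D'=\mathbf D$ with $P$ the same half-disc, it is not.

(G3) Let $\beta$ be free for $D$. Then $f=R_D^{-1}$ extends analytically across $\beta$, is injective on $\beta$, and maps $\beta$ onto an open arc $\beta^*\subset\partial\mathbf D$ with
$$\mathsf m(\beta^*)=\frac1{2\pi}\int_\beta\partial_\nu g_D\,|d\zeta|\qquad(\nu\text{ the inner normal}). \tag{9}$$
If $\beta_1,\beta_2$ are free segments belonging to disjoint open sets $P_1,P_2$, then $\beta_1^*\cap\beta_2^*=\emptyset$. Moreover $R_D$ extends continuously to $\beta^*$, with values in $\beta$. To see this, note that $|f|\to1$ at $\beta$, so $\log|f|$ extends by odd reflection, and $f$ extends. By Hopf's lemma $\partial_\nu g_D>0$ on $\beta$, and $|f'|=\partial_\nu g_D$ there, which gives the length formula once injectivity is known. Near a point of $\beta$ the extended $f$ is a homeomorphism taking the half-disc into $\mathbf D$. If two points of $\beta$, or of $\beta_1$ and $\beta_2$, had the same image,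 then two disjoint half-discs in $D$ would be mapped onto overlapping one-sided neighbourhoods of it, contradicting the injectivity of $f$ on $D$. The local inverse of $f$ is the extension of $R_D$. We call $\mathsf m(\beta^*)$ the harmonic measure of $\beta$: it is the probability that Brownian motion from $o$ ends on $\beta$.

**Lemma 4.** Let $\delta>0$. There is $C=C(\delta,\omega)$ such that every positive harmonic $h$ on $(-\delta,\delta)\times(-\omega,\omega)$ which vanishes continuously on $y=\pm\omega$ satisfies
$$C^{-1}h(0,0)\cos\gamma y\le h(0,y)\le C\,h(0,0)\cos\gamma y\qquad(|y|<\omega). \tag{10}$$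

*Proof.* Let $\delta'=\delta/2$; constants depend on $\delta,\omega$ only.

**Step 1: the lower bound, for any positive harmonic $h$ on $(-\delta',\delta')\times(-\omega,\omega)$, without boundary conditions.** By Harnack, $h\ge c\,h(0,0)$ on $[-\frac{\delta'}2,\frac{\delta'}2]\times[-\frac\omega2,\frac\omega2]$. On $(-\frac{\delta'}2,\frac{\delta'}2)\times(\frac\omega2,\omega)$ consider the harmonic function
$$Y(x,y)=\cos\frac{\pi x}{\delta'}\ \frac{\sinh(\pi(\omega-y)/\delta')}{\sinh(\pi\omega/(2\delta'))}.$$
It is at most $1$ on $y=\frac\omega2$ and $0$ on the other three sides, so $h\ge c\,h(0,0)Y$ by the maximum principle. Since $\sinh t\ge t$ and $\cos\gamma y=\sin\gamma(\omega-y)\le\gamma(\omega-y)$, we get $Y(0,y)\ge c(\omega-y)\ge c\cos\gamma y$. The case $y<-\frac\omega2$ is symmetric.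

**Step 2: a kernel for the upper bound.** Put $\gamma_k=k\gamma$ and $s_k(y)=\sin(\gamma_k(y+\omega))$. Then $s_k(\pm\omega)=0$, $s_1(y)=\cos\gamma y$, $|s_k|\le ks_1$, $\int_{-\omega}^\omega s_k^2=\omega$. By reflection $h$ is smooth up to $y=\pm\omega$. Let
$$a_k(x)=\int_{-\omega}^\omega\frac{h(x,t)+h(-x,t)}2\,s_k(t)\,dt .$$
Replacing $h_{xx}$ by $-h_{yy}$ and integrating by parts twice (boundary terms vanish), $a_k''=\gamma_k^2a_k$. As $a_k$ is even, $a_k(0)=a_k(\delta')/\cosh(\gamma_k\delta')$. The sine series $h(0,y)=\frac1\omega\sum_ka_k(0)s_k(y)$ becomes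
$$h(0,y)=\int_{-\omega}^\omega Z(y,t)\,[h(\delta',t)+h(-\delta',t)]\,dt,\qquad Z(y,t)=\frac1{2\omega}\sum_{k\ge1}\frac{s_k(y)s_k(t)}{\cosh(\gamma_k\delta')} .$$
From $|s_k|\le ks_1$ we get $|Z(y,t)|\le Cs_1(y)s_1(t)$.

**Step 3: $Z(0,t)$ is bounded below by $s_1(t)$.** Let
$$K(x,y)=\frac1{2\omega}\sum_{k\ge1}\frac{\cosh(\gamma_kx)}{\cosh(\gamma_k\delta')}s_k(y)s_k(0),$$
harmonic on $(-\delta',\delta')\times(-\omega,\omega)$. Replacing $s_k(0)$ by $\int fs_k$ with a smooth bump $f\ge0$ gives the harmonic function with boundary values $\frac12f$ on $x=\pm\delta'$ and $0$ on $y=\pm\omega$, which is $\ge0$. Letting $f$ tend to the point mass at $0$ we get $K\ge0$. Also $\int K(0,y)s_1(y)\,dy=1/(2\cosh(\gamma\delta'))>0$, so $K>0$ by the minimum principle. Step 1 applied to $K$ gives $Z(0,t)=K(0,t)\ge c\,s_1(t)$.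

**Step 4: conclusion.** With $a=\int s_1(t)[h(\delta',t)+h(-\delta',t)]\,dt$ we have $h(0,0)\ge ca$ and $h(0,y)\le Cs_1(y)a\le C's_1(y)h(0,0)$. The lower bound in (10) is Step 1. $\square$

The next two lemmas translate Green functions into probabilities, one for passing a cross-section and one for ending on a side.

**Lemma 5 (passing a cross-section).** Let $D$ contain a half strip $\Sigma=\{x>t_0,|y|<\omega\}$ in the coordinate $\zeta$, with $o\notin\Sigma$, whose two sides $y=\pm\omega$, $x>t_0$ are free for $D$, and such that sequences in $\Sigma$ with $x\to\infty$ leave every compact subset of $D$. Let $t\ge t_0+\frac14$ and $\kappa_{t+1}=\{x=t+1,|y|<\omega\}\subset\Sigma$. Then Brownian motion on $D$ from $o$ hits $\kappa_{t+1}$ with probability at most $C\,g_D(t,0)$.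

*Proof.* The set $\{x>t+1\}\subset\Sigma$ has boundary $\kappa_{t+1}$ in $D$. The rest $D^-=D\setminus\{x\ge t+1\}$ is the component of $D\setminus\kappa_{t+1}$ containing $o$; it is homeomorphic to $D$ (compress the end), hence simply connected. The probability in question is the harmonic measure of the free segment $\kappa_{t+1}$ for $D^-$, which by (9) is $\frac1{2\pi}\int_{\kappa_{t+1}}\partial_\nu g_{D^-}|d\zeta|$.

By Lemma 4 with $\delta=\frac14$ and by Harnack in $(t-\frac14,t+\frac34)\times(-\omega,\omega)$, $g_D\le Cg_D(t+\tfrac12,0)\cos\gamma y\le Cg_D(t,0)\cos\gamma y$ on $x=t+\frac12$. Since $g_{D^-}\le g_D$ and $g_{D^-}$ vanishes on $\kappa_{t+1}$, the maximum principle in $(t+\frac12,t+1)\times(-\omega,\omega)$ gives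
$$g_{D^-}\le C\,g_D(t,0)\cos(\gamma y)\,\frac{\sinh(\gamma(t+1-x))}{\sinh(\gamma/2)} .$$
(The right side is harmonic; the left side tends to $0$ at the sides, corners included, because $g_D$ does.) Both sides vanish at $x=t+1$, so the inner normal derivative satisfies $\partial_\nu g_{D^-}\le Cg_D(t,0)\frac{\gamma}{\sinh(\gamma/2)}\cos\gamma y$ there. Integrate over $y$. $\square$

**Lemma 6 (ending on a side).** Let $Q=(t-\delta,t+\delta)\times(-\omega,\omega)\subset D$ in the coordinate $\zeta$, $o\notin Q$, and let the open bottom side $\beta$ of $Q$ be free for $D$. Then $\mathsf m(\beta^*)\ge c\,g_D(t,0)$ with $c=c(\delta,\omega)>0$.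

*Proof.* Let $\Delta$ be the closed disc about $(t,0)$ of radius $\frac14\min(\delta,\omega)$ and let $\chi$ be the harmonic measure of $\partial\Delta$ in $Q\setminus\Delta$. By Harnack, $g_D\ge c\,g_D(t,0)$ on $\Delta$. Since $\chi=0$ on $\partial Q$ and $g_D\ge0$, the maximum principle gives $g_D\ge c\,g_D(t,0)\chi$ on $Q\setminus\Delta$. On $\beta$ both sides vanish, so $\partial_\nu g_D\ge c\,g_D(t,0)\,\partial_\nu\chi$, and $\int_\beta\partial_\nu\chi>0$ depends only on $\delta,\omega$. Use (9). $\square$

## 6. The sector alone: positive essential spectral radius, and bounded ratios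

The first surface to try is the simplest region mapped into itself by $u\mapsto\lambda u$ that contains a disc and is unbounded:
$$\Omega_0=\{|u|<1\}\cup\{|\arg u|<w\}\subset\mathbb C,\qquad o=0.$$
Its part $\{x>0,|y|<\omega\}$ is called the *main strip*. In it put $p_t=(t,0)$ and $\kappa_t=\{x=t,|y|<\omega\}$.

**Lemma 7.** For $x\ge1$, $|y|<\omega$: $\ c\,e^{-\gamma x}\cos\gamma y\le g_{\Omega_0}(x,y)\le C\,e^{-\gamma x}\cos\gamma y$.

*Proof.* By Lemma 4 with $\delta=\frac14$, $g_{\Omega_0}$ is comparable to $\cos\gamma y$ on $\kappa_1$; the constant $g_{\Omega_0}(p_1)$ depends only on $L,w$. For $x>1$, (8) with $\kappa_1$ shows that $g_{\Omega_0}(x,y)$ is comparable to $E_{(x,y)}[\cos\gamma y;\text{exit via }\kappa_1]$. The latter is $e^{-\gamma(x-1)}\cos\gamma y$, since this function is bounded and harmonic in the half strip $x>1$, equals $\cos\gamma y$ on $\kappa_1$, and vanishes on the sides. $\square$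

The sector already settles the essential spectral radius, for every surface that contains it in the following way.

* (X3) $\Omega_0$ is a subdomain of $X$ on which $u$ is the inclusion map; the core is $\{|u|<1\}\subset\Omega_0$ and $o=0$; the bottom side $y=-\omega$, $x>0$ of the main strip is free for $X$.

**Proposition 8.** Under (X1), (X2), (X3) there are, for every $m\ge0$, $c_m>0$ such that $\|\phi_N^m\|^2\ge c_me^{-\gamma N}$ for all large $N$. Consequently $r_e(C_\phi)\ge\lambda^{\pi/(4w)}$.

*Proof.* **Step 1: enough boundary points at height just below $\Lambda^N$.** Apply Lemma 6 with $D=X$, $\delta=\frac12$, centre $p_t$, $t\ge\frac52$. On $\beta^*$ the function $\sigma^*$ has values in $u(\beta)$, by the last part of (G3). By (G1) and Lemma 7, $g_X(p_t)\ge g_{\Omega_0}(p_t)\ge ce^{-\gamma t}$. Hence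
$$\mathsf m\{\Lambda^{t-1/2}\le|\sigma^*|\le\Lambda^{t+1/2}\}\ge c\,e^{-\gamma t}\qquad(t\ge\tfrac52). \tag{11}$$

**Step 2: the norms.** Fix an integer $k_0\ge1$ with $\Lambda^{-k_0}<\frac12$, let $N\ge k_0+4$, $t=N-k_0-\frac32$. The set in (11) is then contained in $\{|\sigma^*|<\frac12\Lambda^N\}$, and $|\lambda^N\sigma^*|\ge\Lambda^{-(k_0+2)}$ on it. By (6) with $s=\frac12$, $\|\phi_N^m\|^2\ge b^{2m}\Lambda^{-2m(k_0+2)}c\,e^{-\gamma N}$.

**Step 3: spectral radii of the restrictions.** Let $T_m=T|_{H_m}$. As $z^m\in H_m$ has norm $1$, $\|T_m^N\|\ge\|\phi_N^m\|\ge c_m^{1/2}e^{-\gamma N/2}$, so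
$$r(T_m)\ge\rho:=e^{-\gamma/2}=\lambda^{\pi/(4w)}\qquad\text{for every }m .$$

**Step 4: a large spectral radius on every $H_m$ cannot come from eigenvalues.** Suppose $r_e(T)<\rho$ and choose $m\ge1$ with $\lambda^m<\rho$. With respect to $H^2=\mathrm{span}\{1,\dots,z^{m-1}\}\oplus H_m$, $T$ differs from $0\oplus T_m$ by a finite rank operator, so $r_e(T_m)\le r_e(T)<\rho\le r(T_m)$. Take $\xi\in\sigma(T_m)$ with $|\xi|=r(T_m)$. By (H4), $T_m-\xi$ is Fredholm of index $0$; as it is not invertible, $\xi$ is an eigenvalue: $f\circ\phi=\xi f$ with $f=cz^k+\cdots$, $c\ne0$, $k\ge m$. Comparing $z^k$-coefficients gives $\xi=\lambda^k$, so $|\xi|\le\lambda^m<\rho$, a contradiction. $\square$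

Now take $X=\Omega_0$, $u$ the inclusion, $F(u)=\lambda u$. Conditions (X1), (X2), (X3) hold: near $-\Lambda$ the argument is near $\pi>w$ and $|u|>1$, so a disc is omitted. So $r_e(C_\phi)>0$. Does (1) hold? It does not. We check it for every $m>\pi/(4w)$, that is, $2mL>\gamma$. By Lemma 5 (with $t_0=0$) and Lemma 7, $\Pi(\Lambda^{n+1})\le Cg_{\Omega_0}(p_n)\le Ce^{-\gamma n}$ for $n\ge1$. By the remark after Lemma 2, $\mathsf m\{|\sigma^*|\ge\Lambda^n\}\le\Pi(\Lambda^{n-1})\le Ce^{-\gamma n}$ for $n\ge3$; after enlarging $C$ the bound $\mathsf m\{|\sigma^*|\ge\Lambda^n\}\le Ce^{-\gamma n}$ holds for $n\ge0$. Since $|\phi_N^*|\le1$ always, and $|\phi_N^*|\le\lambda^N|\sigma^*|$ where $|\sigma^*|<\Lambda^N$ by (3) and (4),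
$$\|\phi_N^m\|^2\le\Lambda^{-2mN}+\sum_{n=1}^N\Lambda^{-2m(N-n)}\,\mathsf m\{|\sigma^*|\ge\Lambda^{n-1}\}+\mathsf m\{|\sigma^*|\ge\Lambda^N\}\le C_m'e^{-\gamma N}.$$
On the other hand $\|T^N|_{H_{m+1}}\|^2\ge\|\phi_N^{m+1}\|^2\ge c_{m+1}e^{-\gamma N}$ for all large $N$. So the quotient in (1) stays bounded below along any sequence of times.

The point of failure is visible in (7). In the sector, $\mathsf m\{\Lambda^{n-1}\le|\sigma^*|\le\Lambda^n\}\le\mathsf m\{|\sigma^*|\ge\Lambda^{n-1}\}\le Ce^{-\gamma n}$, while (11) gives $\Pi(\Lambda^{n+1})\ge\mathsf m\{\Lambda^{n+2}\le|\sigma^*|\le\Lambda^{n+3}\}\ge ce^{-\gamma n}$. A path that gets as far as height $n$ has a fixed chance of going on past height $n+1$. We have to change the surface so that, at selected heights $n_i$, most of the paths that get there are stuck.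

## 7. A surface with self-similar dead ends

To make (7) true at height $n$ we attach many dead ends to the main strip: corridors which cover the same sector, but are cut off at $x=n$. Pretend for a moment that the attached corridors do not influence one another. A path that climbs to position $a$, enters a corridor there and climbs on to $n$ has probability of order $e^{-\gamma a}e^{-\gamma(n-a)}=e^{-\gamma n}$, the same for every $a$. With corridors at all positions $a<n$ we would gain a factor $n$ over the main strip, which alone continues past $n$.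

Three constraints shape the construction. First, multiplication by $\lambda$ must lift to $F:X\to X$. In the coordinate $\zeta$ it is $x\mapsto x-1$, so a corridor attached at position $j$ must be mapped into one attached at $j-1$, and a corridor attached at position $0$ must be mapped into $\Omega_0$. Second, a corridor over the same sector is reached by turning once around $0$, and $u$ must still omit a disc about $-\Lambda$. Both are solved by turning only while $x\in(j+\frac14,j+\frac34)$: this avoids $x=1$, and for $j=0$ the shift sends it to $x<0$, into the core.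

The third constraint is the serious one. The main strip has doors leading to corridors, and so it is a larger domain than a plain corridor. A path in the main strip may step into a corridor and come back, and what is needed is an upper bound for climbing in the domain *with* doors by climbing in the dead end. If dead ends are plain strips, inclusion of domains gives only the opposite inequality. The remedy is to give every dead end the same doors as the main strip has, so that the domain beyond position $a+1$ in the main strip and the domain beyond position $a+1$ in the corridor attached at $a$ are copies of each other, apart from the truncation at $n$. This forces corridors off corridors, indexed by finite sets $J=\{j_1<\dots<j_k\}$ of positions.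

We now give the definition. Let
$$c_i=\tfrac12+2^{-i-3},\qquad0<e_i<2^{-i-5},\qquad I_i=(c_i-e_i,c_i+e_i)\qquad(i\ge1).$$
The $I_i$ are pairwise disjoint and contained in $(\frac12,\frac58)$, since $I_i-\frac12\subset(\frac34,\frac54)\cdot2^{-i-3}$. Let $n_0=0$ and let $n_1<n_2<\cdots$ be integers with $n_i\ge n_{i-1}+2$. The numbers are chosen in the order $e_1,n_1,e_2,n_2,\dots$ in Section 9.

**Definition (pieces).** The *base* is $\Omega_0$. For $i\ge1$ and $\emptyset\ne J=\{j_1<\dots<j_k\}\subset\{0,\dots,n_i-1\}$, the *sheet* $W^i_J$ of *letter* $i$ is a copy of the region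
$$\{j_k+\tfrac14<x<j_k+\tfrac34,\ \omega-\tfrac{2\pi}L<y<\omega\}\ \cup\ \{j_k+\tfrac14<x<n_i,\ |y|<\omega\}$$
with $u=e^{L\zeta}$. The first set is the *leg*, the second the *strip*. Note $\omega-2\pi/L<-\omega$, because $w<\pi$.

**Definition (gluing).** The *parent* of $W^i_J$ is $W^i_{J\setminus\{j_k\}}$, or $\Omega_0$ if $k=1$. Along the open *door* $x\in j_k+I_i$, the point $(x,\omega)$ on the top side of the parent's strip (of the main strip if $k=1$) is identified with $(x,\omega-2\pi/L)$ on the bottom side of the child's leg. $X$ is the union of all pieces and doors.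

The values of $u$ agree at a door, since $e^{L\cdot2\pi i/L}=1$. The parent lies below the door and the child above it, so $u$ is a local homeomorphism there. The door lies beyond the parent's leg, which has $x<j_{k-1}+\frac34$, and before the end $x=n_i$. Different doors on one top side are disjoint: on $\Omega_0$ because the sets $j+I_i$ are disjoint for different pairs $(i,j)$; on a sheet of letter $i$ because all its children have letter $i$ and different $j$.

As a small example let $n_1=2$ and look at letter $1$. There are three sheets: $W_{\{0\}}$ and $W_{\{1\}}$, attached to $\Omega_0$ at positions $0$ and $1$, and $W_{\{0,1\}}$, attached to $W_{\{0\}}$ at position $1$. All three strips end at $x=2$. So $W_{\{0\}}$ has a door at position $1$ exactly as the main strip has.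

$X$ is a connected Riemann surface with countably many pieces and with $u$ as local coordinate. Each piece is simply connected and the pieces are glued in a tree pattern, adjacent ones along one open arc. A loop is compact, so it meets finitely many pieces, and a finite tree of simply connected pieces glued along open arcs is simply connected. So $X$ is simply connected. A sequence in a piece that converges, in the coordinate, to a point of a straight side not on the closure of a door leaves all compact subsets of $X$, because near points of the piece and of its doors the coordinate is a chart of $X$. In particular: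

* bottom sides of strips (beyond the leg, in case of a sheet) and of the main strip carry no doors, and are free for $X$;
* doors on top sides lie over $j+(\frac12,\frac58)$, $j$ an integer. Every rectangle of full width $|y|<\omega$ whose closure avoids the sets $j+[\frac12,\frac58]$ in $x$, and which lies in the main strip or in the strip of $W^i_J$ over $x>j_k+\frac34$, has free top and bottom sides. Lemma 4 applies in it to Green functions.

**(X1) holds.** On all sheets and doors $x>\frac14$, so $\{|u|<1\}$ is the core in $\Omega_0$. Write $-\Lambda=e^{L(1+i\pi/L)}$. Near $-\Lambda$ we have $|u|>1$, the argument of $u$ is outside $[-w,w]$ modulo $2\pi$, and $x\approx1$. No point of $\Omega_0$, of a strip or of a door has such a value, and legs have $x\in(j+\frac14,j+\frac34)$. So a disc $B(-\Lambda,\eta)$ is omitted, with $\eta$ depending only on $L,w$. **(X3) holds** by construction.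

**(X2) holds.** Define $F$ on the pieces:

* on $\Omega_0$: $u\mapsto\lambda u\in\Omega_0$;
* on $W^i_J$ with $j_1\ge1$: $\zeta\mapsto\zeta-1$, into $W^i_{J-1}$;
* on $W^i_J$ with $j_1=0$, $k\ge2$: $\zeta\mapsto\zeta-1$, into $W^i_{\{j_2-1,\dots,j_k-1\}}$;
* on $W^i_{\{0\}}$: $\zeta\mapsto e^{L(\zeta-1)}\in\Omega_0$; on the leg $x-1<0$, so the image is in the core, and on the strip $|\arg|<w$.

The images lie where claimed, since $x-1<n_i$ if $x<n_i$, and legs go to legs. We check that the definitions agree across the door of $W^i_J$ at position $j_k$. If $k=1$, $j_1\ge1$: the parent $\Omega_0$ goes to $\Omega_0$, the sheet to $W^i_{\{j_1-1\}}$, and the door to the door at position $j_1-1$. If $k\ge2$ and $j_1\ge1$, or $k\ge3$ and $j_1=0$: the image of the parent is the parent of the image sheet, and the door goes to the door at position $j_k-1$. If $k=2$, $j_1=0$: the parent $W^i_{\{0\}}$ is mapped into $\Omega_0$, near the door into the main strip because $x-1>j_2-1\ge0$, and the sheet goes to $W^i_{\{j_2-1\}}$, so the door goes to the door of $W^i_{\{j_2-1\}}$ on $\Omega_0$.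 If $j_k=0$, then $k=1$, and the door goes into the core: seen from $\Omega_0$ as $\lambda u$ and from the leg as $e^{L(\zeta-1)}=\lambda u$, consistently. So $F$ is continuous with $u\circ F=\lambda u$, and since $u$ is a local coordinate, $F$ is holomorphic. In the example with $n_1=2$, $F$ sends both $W_{\{1\}}$ and $W_{\{0,1\}}$ into $W_{\{0\}}$, and $W_{\{0\}}$ into $\Omega_0$.

By Proposition 8, $r_e(C_\phi)\ge\lambda^{\pi/(4w)}$, whatever the parameters are. It remains to choose them so that (7) holds.

## 8. Each dead end is as accessible as the main strip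

Let $A_i$ be $\Omega_0$ together with all sheets and doors of letters $l\le i$. It is a simply connected subdomain of $X$, being a subtree. Constants $c(i)>0$ may depend on $L,w,c_i,e_i$, and on nothing else.

**Definition.** Fix the letter $i$. For $b\ge1$ let $V^{b,\infty}$ be the surface made of a root strip $\{x>0,|y|<\omega\}$ and the sheets of letter $i$ indexed by nonempty $J\subset\{0,\dots,b-1\}$, truncated at $x<b$ instead of $x<n_i$, and glued as in Section 7. Let $V^b$ be the same with root strip $\{0<x<b,|y|<\omega\}$. For a starting point in $V^{b,\infty}$ or $V^b$, let $H^{b,\infty}$, respectively $H^b$, be the expectation of $\cos\gamma y$ at the exit point, restricted to exits through $\kappa_0=\{x=0,|y|<\omega\}$.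

To make the exit precise, extend the root strip to $x>-1$. The extended surface is simply connected and $1/u$ is bounded on it, so Brownian motion there leaves all compact sets at its lifetime; one stops it when it hits $\kappa_0$. For $b=1$, for instance, $V^{1}$ is the root strip $0<x<1$ with one sheet $W_{\{0\}}$, truncated at $x=1$, and no further sheets. Both functions are positive, harmonic and at most $1$. They vanish continuously on free straight sides: a path started near a point of such a side must cross a half-disc about that point before it can exit via $\kappa_0$, and the probability of this tends to $0$.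

**Lemma 9.** $H^{b,\infty}(b,0)\le C\,H^b(b-\frac14,0)$ for all $b\ge1$, with points in the root strip.

*Proof.* The two surfaces differ only in that the root strip of $V^{b,\infty}$ continues past $x=b$; we show that what happens there costs a constant factor. Write $h=H^{b,\infty}$, $\kappa'=\{x=b-\frac14\}$, $\kappa_b=\{x=b\}$ in the root strip, which has no doors over $x>b-\frac38$.

In the half strip $x>b-\frac14$ a path can get back to $\kappa_0$ only via $\kappa'$. By the strong Markov property, $\sup_{\kappa_b}h\le\theta\sup_{\kappa'}h$, where $\theta$ is the maximum over $|y|<\omega$ of the probability that Brownian motion in $\{x>0,|y|<\omega\}$ from $(\frac14,y)$ exits through $x=0$. This probability is continuous, less than $1$, and tends to $0$ as $y\to\pm\omega$, so $\theta<1$.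

$V^{b,\infty}$ is $V^b$ continued through $\kappa_b$ only. So on $V^b$ we have $h\le H^b+\sup_{\kappa_b}h\le H^b+\theta\sup_{\kappa'}h$. Taking the supremum over $\kappa'$, which is finite since $h\le1$,
$$(1-\theta)\sup_{\kappa'}h\le\sup_{\kappa'}H^b\le C\,H^b(b-\tfrac14,0),$$
the last step by Lemma 4 in $(b-\frac38,b-\frac18)\times(-\omega,\omega)$. Finally $h(b,0)\le\sup_{\kappa_b}h\le\sup_{\kappa'}h$. $\square$

**Proposition 10.** Fix $i$ and write $n=n_i$, $g=g_{A_i}$. For $n_{i-1}\le a\le n-2$ let $q_a=(n-\frac14,0)\in W^i_{\{a\}}$. Then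
$$g(q_a)\ge c(i)\,g(p_n). \tag{12}$$

*Proof.* Put $A=A_i$ and $b=n-a-1\ge1$.

**Step 1: the main strip beyond $a+1$ is a copy of $V^{b,\infty}$.** Doors of letters $l<i$ on the main strip have $x<n_l\le n_{i-1}\le a$. So the component of $A\setminus\kappa_{a+1}$ not containing $o$ consists of the main strip over $x>a+1$ and the sheets $W^i_J$ with $\min J\ge a+1$. Since $J-(a+1)$ runs over the nonempty subsets of $\{0,\dots,b-1\}$ and the sheets end at $x=n$, this is a translate by $a+1$ of $V^{b,\infty}$. By (8), $g(z)=E_z[g;\text{exit via }\kappa_{a+1}]$ there. By Lemma 4 in the rectangle $|x-a-1|<\frac14$, $g\le Cg(p_{a+1})\cos\gamma y$ on $\kappa_{a+1}$. Hence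
$$g(p_n)\le C\,g(p_{a+1})\,H^{b,\infty}(b,0).$$

**Step 2: the corridor $W^i_{\{a\}}$ beyond $a+1$ is a copy of $V^b$.** Let $\mu_a=\{x=a+1,|y|<\omega\}$ in the strip of $W^i_{\{a\}}$, and $r_a=(a+1,0)\in W^i_{\{a\}}$. The component of $A\setminus\mu_a$ containing $q_a$ consists of the strip $a+1<x<n$ of $W^i_{\{a\}}$ and the sheets $W^i_J$ with $\min J=a$, $|J|\ge2$. Via $J\mapsto(J\setminus\{a\})-(a+1)$ it is a translate by $a+1$ of $V^b$. By Lemma 4 in the rectangle $|x-a-1|<\frac14$ of this sheet, which is beyond the leg, $g\ge cg(r_a)\cos\gamma y$ on $\mu_a$. By (8),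
$$g(q_a)\ge c\,g(r_a)\,H^b(b-\tfrac14,0).$$

**Step 3: compare the two starting points.** The domain consisting of the main strip over $(a+\frac14,a+\frac54)$, the door of $W^i_{\{a\}}$, its leg, and its strip over $(a+\frac14,a+\frac54)$ lies in $A\setminus\{o\}$, contains $p_{a+1}$ and $r_a$, and up to translation depends neither on $a$ nor on $n$. By Harnack, $g(r_a)\ge c(i)g(p_{a+1})$.

**Step 4: combine.** By Step 1, Lemma 9, Step 3 and Step 2,
$$g(p_n)\le C\,g(p_{a+1})H^b(b-\tfrac14,0)\le C\,c(i)^{-1}g(r_a)H^b(b-\tfrac14,0)\le c(i)^{-1}g(q_a),$$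
where $c(i)$ changes its value in the last step. $\square$

The constant $c(i)$ does not depend on $n_i$. It pays once, for the door of $W^i_{\{a\}}$; all later doors on the way from $a+1$ to $n$ are paid equally on both sides, by the self-similarity.

## 9. Choosing the doors and the heights

**Step 1: many paths end just below height $n_i$.** Let $n=n_i$ and $n_{i-1}\le a\le n-2$. Let $Q_a=(n-\frac38,n-\frac18)\times(-\omega,\omega)$ in the strip of $W^i_{\{a\}}$, with centre $q_a$, and let $\beta_a$ be its bottom side. The leg lies in $x<a+\frac34\le n-\frac54$, so $\beta_a$ is free for $X$. By (G3) the arcs $\beta_a^*$ are disjoint for different $a$, and $\sigma$ has boundary values in $u(\beta_a)$ on $\beta_a^*$, so $\Lambda^{n-1}\le|\sigma^*|\le\Lambda^n$ there. By Lemma 6 with $\delta=\frac18$, (G1) and (12),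
$$\mathsf m(\beta_a^*)\ge c\,g_X(q_a)\ge c\,g_{A_i}(q_a)\ge c(i)\,g_{A_i}(p_n).$$
Summing over $a$,
$$P_i\ge\sum_{a=n_{i-1}}^{n_i-2}\mathsf m(\beta_a^*)\ge c(i)\,(n_i-1-n_{i-1})\,g_{A_i}(p_{n_i}). \tag{13}$$

**Step 2: make later letters harmless at earlier heights.** Let $d^l_j$ be the door of $W^l_{\{j\}}$ on $\Omega_0$. We choose $e_l$, $l\ge2$, after $n_{l-1}$, so small that
$$\sum_{0\le j\le n_{l-1}}P_o(\text{hit }d^l_j)\le2^{-l}e^{-\gamma n_{l-1}}, \tag{14}$$
whatever the later parameters are. ($e_1$ is arbitrary.) This is possible for the following reason. Up to time change, $u$ of Brownian motion on $X$ from $o$ is planar Brownian motion from $0$, run for a time during which it avoids $B(-\Lambda,\eta)$; as planar Brownian motion hits $\overline B(-\Lambda,\eta/2)$ almost surely, this time is a.s. finite, and the path may be continued as planar Brownian motion. So $P_o(\text{hit }d^l_j)$ is at most the probability that planar Brownian motion from $0$ hits the compact segment $\{\Lambda^xe^{iw}:|x-j-c_l|\le e_l\}$ before $\overline B(-\Lambda,\eta/2)$. This bound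 depends on no other parameter of $X$, since $\eta$ depends only on $L,w$. As $e_l\to0$ the segments decrease to a point different from $0$. The path up to the hitting time of the disc is compact and a.s. misses that point, so the probability tends to $0$, for each of the finitely many $j$.

**Step 3: few paths pass height $n_i+1$.** Let $n=n_i$, $A=A_i$. In $A$ the set $\{|u|=\Lambda^{n+1}\}$ is just $\kappa_{n+1}$, since sheets of letters $\le i$ lie in $x<n$. Sheets of letter $l$ are attached only to $\Omega_0$ or to sheets of letter $l$, so a path in $X$ from $o$ can leave $A$ within $X$ only through a door $d^l_j$ with $l>i$. If $j\ge n+1$, this door lies in $|u|>\Lambda^{n+1}$, so the path has met $\kappa_{n+1}$ before leaving $A$. Hence a path which reaches $|u|=\Lambda^{n+1}$ either hits $\kappa_{n+1}$ before leaving $A$, or hits some $d^l_j$ with $l>i$, $j\le n$. For $l>i$ we have $n\le n_{l-1}$, so (14) and Lemma 7 give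
$$\Pi(\Lambda^{n+1})\le P_A(\text{hit }\kappa_{n+1})+\sum_{l>i}2^{-l}e^{-\gamma n}\le P_A(\text{hit }\kappa_{n+1})+C\,g_A(p_n),$$
where $P_A$ refers to Brownian motion in $A$ from $o$, and $e^{-\gamma n}\le Cg_{\Omega_0}(p_n)\le Cg_A(p_n)$ was used. The doors of $A$ on the main strip lie in $x<n-\frac38$, so Lemma 5 applies to $D=A$ with $t_0=n-\frac38$, $t=n$, and
$$0<\Pi(\Lambda^{n_i+1})\le C\,g_{A_i}(p_{n_i}). \tag{15}$$
The probability is positive because Brownian motion in $\Omega_0\subset X$ hits $\kappa_{n+1}$ with positive probability.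

**Step 4: choose $n_i$.** By (13) and (15),
$$q_i=\frac{P_i}{\Pi(\Lambda^{n_i+1})}\ge c(i)\,(n_i-1-n_{i-1}),$$
where $c(i)$ depends only on $L,w,c_i,e_i$. So, once $n_{i-1}$ and $e_i$ are chosen, we choose $n_i\ge n_{i-1}+2$ so large that the right side is at least $i$. The bound is not affected by later parameters as long as these satisfy (14). Proceeding in the order $e_1,n_1,e_2,n_2,\dots$ we get $q_i\ge i$ for all $i$, which is (7).

**Step 5: conclude (A), (B) and (C).** Given $p\ge1$, put $k_i^0=\lfloor(\log q_i)^{1/2}\rfloor$ for $i\ge2$ and choose $k_i\in\{k_i^0,\dots,k_i^0+p-1\}$ so that $N_i=n_i+k_i$ is divisible by $p$. Then $k_i\to\infty$ and $k_i=o(\log q_i)$, so Proposition 3 gives (1) along $N_i$. For $p=1$, Proposition 1 gives (A) and (B) for $\phi$. For general $p$, the operator $C_{\phi_p}=T^p$ satisfies $(T^p)^{N_i/p}=T^{N_i}$, the $(N_i/p)$-th iterate of $\phi_p$ is $\phi_{N_i}$, and $\phi_p'(0)=\lambda^p$. So (1) for $\phi$ along $N_i$ is condition (1) for $\phi_p$ along $N_i/p$, and Proposition 1, applied to $\phi_p$, gives (C). Together with $\phi(0)=0$,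 $\phi'(0)=\lambda$ from Section 4 and $r_e(C_\phi)\ge\lambda^{\pi/(4w)}$ from Proposition 8, this proves the Theorem. $\blacksquare$
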